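# Bipartitions of hypergraphs with few edges in each class: a bound that fails from edge size 6 on

## 1. Hypergraphs, bipartitions, and the mean count $T(G)$

**Definition (simple hypergraph, multihypergraph).** A *simple hypergraph* $G$ has a finite vertex set $V(G)$ and a set $E(G)$ of distinct non-empty subsets of $V(G)$, its edges. In a *multihypergraph* an edge may be repeated, and edges are always counted with multiplicity. We write $n=|V(G)|$, $m_i$ for the exact number of edges of size $i$, and $m=\sum_i m_i$. The degree $d(v)$ is the number of edges containing $v$. If all edges have size at most $k$, then $\sum_v d(v)=\sum_e|e|\le km$.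

*Example.* On $\{1,2,3,4\}$ take the edges $\{1\},\{1,2\},\{2,3\},\{1,2,3,4\}$. Then $m_1=1$, $m_2=2$, $m_3=0$, $m_4=1$, and $d(2)=3$. A multihypergraph that will return: on $\{w,u_1,\dots,u_n\}$ take each pair $\{w,u_j\}$ with multiplicity $n$. Then $m=n^2$, $d(w)=n^2$ and $d(u_j)=n$.

**Definition (inside count, bipartition).** For $S\subseteq V(G)$, $e(S)$ is the number of edges all of whose vertices lie in $S$. A *bipartition* is a partition $V(G)=V_1\cup V_2$ into two disjoint sets.

*Example.* In the first hypergraph above, $e(\{1,2\})=2$. For $V_1=\{1,3\}$, $V_2=\{2,4\}$ we get $e(V_1)=1$ and $e(V_2)=0$.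

**Definition (mean count, excess).** Put
$$T(G)=\sum_i m_i2^{-i}.$$
If every vertex chooses its class by an independent fair coin, an edge of size $i$ lies inside $V_1$ with probability $2^{-i}$, so $\mathbb E\,e(V_1)=\mathbb E\,e(V_2)=T(G)$. The *excess* of a bipartition is $\max\{e(V_1),e(V_2)\}-T(G)$.

*Example.* In the same hypergraph $T=\frac12+\frac14+\frac14+\frac1{16}=\frac{17}{16}$, so the bipartition above has excess $-\frac1{16}$. A single edge $\{v\}$ of size $1$ has $T=\frac12$, and every bipartition has excess $\frac12$. So an upper bound on the excess needs an error term.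

**Definition (uniform error term).** Fix $k$. An error term $o(m)$ means: there is one function $f_k(m)$, depending only on $k$ and $m$, with $f_k(m)/m\to0$ as $m\to\infty$, such that the bound holds with error $f_k(m)$ for every hypergraph considered.

*Example.* For $k=1$ the edges are $m$ distinct singletons. Split their vertices as evenly as possible: the larger class contains at most $\frac{m}2+\frac12$ of them. So $f_1(m)=\frac12$ works.

**Definition (the statements $P(k,r)$ and $M(k)$).** $P(k,r)$ says: for every $\delta>0$ there is $L$ such that every simple hypergraph with edge sizes in $\{1,\dots,k\}$ and $m\ge Ln^{r-1}$ has a bipartition with $\max_i e(V_i)\le T+\delta m$. $M(k)$ says: for every $\delta>0$ there is $L$ such that every multihypergraph with edge sizes in $\{1,\dots,k\}$, all multiplicities at most $q$ (where $q\ge1$), and $m\ge Lq$ has a bipartition with $\max_i e(V_i)\le T+\delta m$.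

*Example.* $P(1,1)$ holds with $L=1/(2\delta)$, since the excess $\frac12$ is at most $\delta m$ once $m\ge L$. In $M(k)$ the condition $m\ge Lq$ cannot be dropped: one edge $\{v\}$ with multiplicity $q$ has $m=q$, and every bipartition has excess $q/2=m/2$.

We can now pose the question. A fair coin gives each class $T(G)$ edges *on average*. Can we always find a single bipartition in which *both* classes contain at most about $T(G)$ edges?

**Conjecture (Bollobás–Scott).** Any hypergraph with $m_i$ edges of size $i$, $1\le i\le k$, admits a bipartition of its vertex set into $V_1,V_2$ such that for $i=1,2$,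
$$e(V_i)\le\frac{m_1}2+\frac14m_2+\dots+\frac1{2^k}m_k+o(m_1+\dots+m_k).$$

Here hypergraphs are simple and the error term is uniform in the sense above. The source of the problem is "Judicious Bisection of Hypergraphs" (doi:10.1007/s10114-016-4736-8). The task is to prove or disprove the conjecture.

For fixed $k$ the conjecture is the same as $P(k,1)$. To see this, let $f_k(m)$ be the larger of $0$ and the supremum, over all admissible $G$ with $m$ edges, of the smallest excess of a bipartition of $G$. The excess never exceeds $m$, so $f_k(m)\le m$ is finite, and it is the smallest nonnegative error function for which the bound holds. The condition $f_k(m)/m\to0$ says that for every $\delta>0$ there is $L$ with $f_k(m)\le\delta m$ for all $m\ge L$. Since $n^{r-1}=1$ for $r=1$, this is $P(k,1)$.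

We shall see that the conjecture is false for every $k\ge6$ and true for $k\le3$.

## 2. Complete graphs and stars by hand

**Complete graph $K_n$, $n$ even.** Here $T=\frac14\binom n2=\frac{n(n-1)}8$. Two classes of size $n/2$ give $e(V_i)=\binom{n/2}2=\frac{n(n-2)}8<T$.

**Star.** Let the edges be $\{w,u\}$ for $u\in U$, $|U|=n$, so $T=n/4$. Put $w$ alone in $V_1$: then $e(V_1)=e(V_2)=0$. The star is easy, provided we move the leaves away from $w$.

**Star with singletons.** Now add the edges $\{u\}$ for all $u\in U$. Then $T=\frac n4+\frac n2=\frac{3n}4$. If $V_1$ consists of $w$ and $a$ leaves, then $e(V_1)=2a$ and $e(V_2)=n-a$. An even split $a=n/2$ gives $e(V_1)=n>T$. Moving all leaves away gives $e(V_2)=n>T$. If $3\mid n$, the choice $a=n/3$ gives $e(V_1)=e(V_2)=\frac{2n}3<T$.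

This last example contains the conflict that decides the problem. The edges through $w$ push leaves out of the class of $w$, and the edges inside $U$ resist. If the edges inside $U$ have size $\ell$, then pushing $U$ into $V_2$ multiplies their number in $V_2$ by a convex power of degree $\ell$. The larger $\ell$, the stronger the resistance.

## 3. Uniform random bipartitions stop at a vertex of large degree

The sensible first attempt is to take a fair random bipartition and show that $e(V_1),e(V_2)$ are both close to their mean $T$.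

**McDiarmid's inequality.** Let $X$ be a function of independent random variables $Z_u$ such that changing $Z_u$ alone changes $X$ by at most $c_u$, with $\sum_uc_u^2>0$. Then for $t>0$, $\Pr(X\ge\mathbb EX+t)\le\exp\bigl(-2t^2/\sum_uc_u^2\bigr)$.

Suppose all degrees are below $\varepsilon m$ and all edges have size at most $k$. Changing the class of $u$ changes $e(V_i)$ by at most $d(u)$, and $\sum_ud(u)^2\le\varepsilon m\sum_ud(u)\le\varepsilon k\,m^2$. With $t=\sqrt{\varepsilon k}\,m$ the probability is at most $e^{-2}<\frac12$ for each $i$. So some bipartition has both $e(V_i)\le T+\sqrt{\varepsilon k}\,m$. When all degrees are small compared with $m$, we are done.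

The attempt stops at a vertex of large degree. In the star, name the classes so that $w\in V_1$. Then $e(V_1)$ is the number of leaves that land in $V_1$, and by Chebyshev it is close to $n/2$ with probability tending to $1$. The mean of $e(V_1)$ for a fixed naming is $n/4$ only because $e(V_1)$ is $0$ half of the time and about $n/2$ the other half. So with probability tending to $1$ the excess is about $n/4=m/4$.

The natural repair has two parts. First fix the classes of the few vertices of large degree. Then place the remaining vertices independently, but with a *bias*: each goes to $V_1$ with probability $(1-y)/2$, where $y\in[-1,1]$ is chosen to balance the two classes. Section 4 asks whether the balanced value is at most $T$ when there is one vertex of large degree.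

## 4. One hub: the sign of $\ell-1-2r$

Let $w$ be the hub and let $U$ be the set of other vertices. Suppose there are two kinds of edges: $d$ edges consisting of $w$ and $r$ vertices of $U$, and $N$ edges of size $\ell$ inside $U$. Put $\beta=d2^{-r-1}$ and $\alpha=N2^{-\ell}$, so $T=\alpha+\beta$. Put $w$ in $V_1$ and each $u\in U$ in $V_1$ with probability $(1-y)/2$. The expected numbers of edges inside $V_1$ and $V_2$ are
$$F_1(y)=\alpha(1-y)^\ell+2\beta(1-y)^r,\qquad F_2(y)=\alpha(1+y)^\ell. \tag{1}$$
The factor $2$ is there because $w\in V_1$ is already decided.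

**When is there a $y$ with both values at most $T$?** Put $D=\beta/\alpha$ and define $\eta>0$ by $(1+\eta)^\ell=1+D$. Suppose $\eta<1$. Then $F_2(y)\le T$ means $y\le\eta$. Since $F_1$ is decreasing, the best choice is $y=\eta$, and
$$F_1(\eta)-T=\alpha\bigl[(1-\eta)^\ell+2D(1-\eta)^r-(1+\eta)^\ell\bigr]=\alpha\,\Gamma(\eta),$$
where
$$\Gamma(\eta)=(1-\eta)^\ell-(1+\eta)^\ell+2\bigl((1+\eta)^\ell-1\bigr)(1-\eta)^r. \tag{2}$$
So a good $y$ exists if and only if $\Gamma(\eta)\le0$. Expand as $\eta\to0$:
$$(1-\eta)^\ell-(1+\eta)^\ell=-2\ell\eta+O(\eta^3),$$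
$$\bigl((1+\eta)^\ell-1\bigr)(1-\eta)^r=\Bigl(\ell\eta+\tbinom\ell2\eta^2+O(\eta^3)\Bigr)\bigl(1-r\eta+O(\eta^2)\bigr)=\ell\eta+\Bigl(\tbinom\ell2-r\ell\Bigr)\eta^2+O(\eta^3).$$
The linear terms cancel and
$$\Gamma(\eta)=\ell(\ell-1-2r)\,\eta^2+O(\eta^3). \tag{3}$$
If $\ell\ge2r+2$, then $\Gamma(\eta)>0$ for small $\eta$, and no bias works.

For $r=2$, $\ell=6$ the full polynomial is
$$\Gamma(\eta)=6\eta^2-48\eta^3-20\eta^4-20\eta^5+8\eta^6+8\eta^7+2\eta^8,$$
and $\Gamma(1/20)>0.015-0.006-0.000125-0.00000625>0.008$. For $r=2$, $\ell=5$ the quadratic term vanishes and the cubic coefficient is $-2\binom53+2\bigl(\binom53-2\binom52+5\bigr)=-20-10=-30$, so $\Gamma<0$ for small $\eta$.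

**Why $r\le\ell\le2r+1$ is safe in this model.** At $y=1$ we have $F_1=0<F_2$, and at $y=-1$ we have $F_2=0<F_1$. So there is $y\in(-1,1)$ with $F_1(y)=F_2(y)=:v$. Multiply $F_1(y)=v$ by $(1-y)^{-r}$, which removes $y$ from the hub term, multiply $F_2(y)=v$ by $(1+y)^{-r}$, and add:
$$v\bigl[(1-y)^{-r}+(1+y)^{-r}\bigr]=\alpha\bigl[(1-y)^{\ell-r}+(1+y)^{\ell-r}\bigr]+2\beta .$$
If both brackets multiplying $\alpha$ and $\beta$ (the second being $2=(1-y)^0+(1+y)^0$) are at most $(1-y)^{-r}+(1+y)^{-r}$, then $v\le\alpha+\beta=T$. This is exactly the next lemma, with $a=\ell-r\le r+1$ and with $a=0$.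

**Lemma B.** Let $r\ge1$ and $0\le a\le r+1$ be integers and $|y|<1$. Then
$$(1-y)^a+(1+y)^a\le(1-y)^{-r}+(1+y)^{-r}.$$

*Proof.* By the binomial theorem the left side is $2\sum_{i\ge0}\binom a{2i}y^{2i}$. By the binomial series $(1-y)^{-r}=\sum_{j\ge0}\binom{r+j-1}jy^j$, the right side is $2\sum_{i\ge0}\binom{r+2i-1}{2i}y^{2i}$. Both $i=0$ terms equal $2$. For $i\ge1$ we have $a\le r+1\le r+2i-1$, so $\binom a{2i}\le\binom{r+2i-1}{2i}$. Compare term by term. $\square$

Two things remain. To disprove the conjecture we must build real hypergraphs in which *every* bipartition, not just a random one, behaves as in (1). To prove positive results we must replace one hub by many.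

## 5. The theorems, with thresholds $2r+1$ and $2r+2$

**Theorem 1 (disproof).** Let $r\ge2$ and $\ell\ge2r+2$ be integers. There are $c>0$ and, for all large $n$, a simple hypergraph $G_n$ on $n+1$ vertices, all of whose edges have size $r+1$ or $\ell$, with $m=\Theta(n^r)$ edges, such that every bipartition satisfies
$$\max\{e(V_1),e(V_2)\}\ge T(G_n)+c\,m.$$
In particular ($r=2$, $\ell=k$) the Bollobás–Scott conjecture is false for every $k\ge6$.

**Theorem 2 (positive result).** Let $r\ge1$ and $1\le k\le2r+1$. Every simple hypergraph with edge sizes in $\{1,\dots,k\}$, $n\ge1$ vertices and $m\ge n^{r-1}$, $m\ge1$, edges has a bipartition with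
$$\max\{e(V_1),e(V_2)\}\le T(G)+C\,m\,Q^{-1/(2k+1)},\qquad Q:=m/n^{r-1},\quad C:=\sqrt k+r(1+k)^k.$$

- ($r=1$) The conjecture is true for $k\le3$, with error $O_k(m^{1-1/(2k+1)})$.
- ($r=2$) For $k\le5$ its conclusion holds whenever $m/n\to\infty$.

**Corollary 3 (classification by density).** For $r\ge2$, $P(k,r)$ holds if and only if $k\le2r+1$. The original conjecture is $P(k,1)$: it holds for $k\le3$ and fails for $k\ge6$.

**Theorem 4 (multihypergraphs, exact threshold).** $M(k)$ holds if and only if $k\le3$.

These results do not settle $P(4,1)$ and $P(5,1)$, that is, $k=4,5$ when $m=O(n)$. By Theorem 2 with $r=2$, hypergraphs with $k\le5$ in which every bipartition has excess at least $\delta m$ must satisfy $m<L(\delta)\,n$.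

## 6. Counterexamples with edges of sizes $r+1$ and $\ell\ge2r+2$

The hub edges can be taken to be *all* sets $\{w\}\cup R$ with $R\subseteq U$, $|R|=r$. Then the number of them inside $V_1$ depends only on $|V_1\cap U|$. For the edges inside $U$ we need a hypergraph $H$ with a prescribed number $N$ of edges in which $e_H(A)$ is nearly determined by $|A|$, for all $A$ at once.

**Hoeffding's inequality (1963), for sampling without replacement.** If $X$ is the sum of $N$ values in $\{0,1\}$ drawn without replacement from a finite population, then $\Pr(|X-\mathbb EX|\ge t)\le2e^{-2t^2/N}$ for $t>0$.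

**Lemma A.** Let $\ell\ge2$ and $1\le N\le\binom n\ell$. There is an $\ell$-uniform simple hypergraph $H$ on $[n]$ with exactly $N$ edges such that for all $A\subseteq[n]$,
$$\bigl|e_H(A)-N(|A|/n)^\ell\bigr|\le\sqrt{nN}+\ell^2N/(2n).$$

*Proof.* Choose the edge set uniformly among the $N$-element subsets of $\binom{[n]}\ell$. Fix $A$. Then $e_H(A)$ is a sum of $N$ values in $\{0,1\}$ sampled without replacement: each chosen $\ell$-set scores $1$ if it lies in $A$. Its mean is $N\binom{|A|}\ell/\binom n\ell$. By Hoeffding with $t=\sqrt{nN}$, it deviates from its mean by at least $\sqrt{nN}$ with probability at most $2e^{-2n}$. There are $2^n$ sets $A$, and $2^n\cdot2e^{-2n}=2(2/e^2)^n<1$. So some $H$ deviates by less than $\sqrt{nN}$ for all $A$ simultaneously.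

It remains to compare the mean with $N(|A|/n)^\ell$. The number $\binom{|A|}\ell/\binom n\ell$ is the probability that $\ell$ random elements of $[n]$ drawn without replacement all lie in $A$, and $(|A|/n)^\ell$ is the same probability with replacement. Drawing with replacement, conditioned on no repetition, is drawing without replacement. Hence, if $\rho$ is the probability of a repetition, the two probabilities differ by at most $\rho$, and $\rho\le\binom\ell2/n\le\ell^2/(2n)$ by the union bound over pairs of draws. $\square$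

*Proof of Theorem 1.*

**Step 1: constants for which no bias works.** Let $\Gamma$ be as in (2). By (3) and $\ell\ge2r+2$ we may fix $\eta\in(0,1)$ with $\Gamma(\eta)>0$. Put
$$D=(1+\eta)^\ell-1>0,\qquad\lambda=2^{\ell-r-1}/D,$$
and for $y\in[-1,1]$
$$\Psi(y)=\max\bigl\{(1-y)^\ell+2D(1-y)^r,\ (1+y)^\ell\bigr\}-(1+D).$$
This is the excess in model (1), divided by $\alpha$.

**Claim.** $\Psi>0$ on $[-1,1]$, so $\min\Psi=:3\kappa>0$.

The first term in the maximum is decreasing in $y$. At $y=\eta$ it equals
$$(1-\eta)^\ell+2D(1-\eta)^r=(1+\eta)^\ell+\Gamma(\eta)=1+D+\Gamma(\eta).$$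
So $\Psi(y)\ge\Gamma(\eta)>0$ for $y\le\eta$. For $y>\eta$ the second term gives $(1+y)^\ell>(1+\eta)^\ell=1+D$, so again $\Psi(y)>0$. Since $\Psi$ is continuous and positive on the compact interval $[-1,1]$, its minimum is positive.

**Step 2: the hypergraph.** Let $U=[n]$ and $w\notin U$. Put $d=\binom nr$ and $N=\lfloor\lambda d\rfloor$. For large $n$ we have $1\le N\le\binom n\ell$, because $\ell>r$. The edges of $G_n$ are all sets $\{w\}\cup R$ with $R\in\binom Ur$, together with the $N$ edges of a hypergraph $H$ on $U$ from Lemma A. The edges through $w$ have size $r+1$, the others have size $\ell$ and avoid $w$, so $G_n$ is simple. We have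
$$m_{r+1}=d,\qquad m_\ell=N,\qquad m=d+N=\Theta(n^r),\qquad T=d2^{-r-1}+N2^{-\ell}.$$
Put $D_n=d2^{-r-1}/(N2^{-\ell})=2^{\ell-r-1}d/N$. Since $N/d\to\lambda$, we get $D_n\to2^{\ell-r-1}/\lambda=D$.

**Step 3: every bipartition is described by one number $y$.** Consider any bipartition, and name the classes so that $w\in V_1$. Let $A=V_1\cap U$, $p=|A|/n$, and write $p=(1-y)/2$ with $y\in[-1,1]$; then $|U\setminus A|/n=(1+y)/2$. We have
$$e(V_1)=\tbinom{|A|}r+e_H(A),\qquad e(V_2)=e_H(U\setminus A).$$
The comparison of drawing with and without replacement in the proof of Lemma A, now with $r$ draws, gives $\bigl|\binom{|A|}r-dp^r\bigr|\le r^2d/(2n)$. Together with Lemma A, and after division by $N2^{-\ell}$,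
$$\frac{e(V_1)}{N2^{-\ell}}=(1-y)^\ell+2D_n(1-y)^r+\theta_1,\qquad\frac{e(V_2)}{N2^{-\ell}}=(1+y)^\ell+\theta_2,\qquad\frac T{N2^{-\ell}}=1+D_n,$$
where we used $dp^r/(N2^{-\ell})=d2^{-r}(1-y)^r/(N2^{-\ell})=2D_n(1-y)^r$, and where
$$|\theta_1|,|\theta_2|\le\theta^{(n)}:=2^\ell\Bigl(\frac{r^2d}{2nN}+\sqrt{\frac nN}+\frac{\ell^2}{2n}\Bigr).$$
The bound $\theta^{(n)}$ does not depend on the bipartition. It tends to $0$: $d/N$ is bounded, and $n/N\to0$ because $N=\Theta(n^r)$ with $r\ge2$.

**Step 4: the excess.** Replace $D_n$ by $D$. This changes the term $2D_n(1-y)^r$ by at most $2^{r+1}|D_n-D|$ and $1+D_n$ by $|D_n-D|$. Hence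
$$\frac{\max\{e(V_1),e(V_2)\}-T}{N2^{-\ell}}\ge\Psi(y)-\theta^{(n)}-(2^{r+1}+1)|D_n-D|\ge3\kappa-o(1),$$
uniformly over bipartitions. So for large $n$ the excess is at least $2\kappa N2^{-\ell}$. Since $N/m\to\lambda/(1+\lambda)$, for large $n$ we have $N\ge\frac{\lambda}{2(1+\lambda)}m$, and the excess is at least $cm$ with $c=\kappa2^{-\ell}\lambda/(1+\lambda)$.

**Step 5: the conjecture.** Let $k\ge6$ and take $r=2$, $\ell=k\ge2r+2$. The hypergraphs $G_n$ have edges of sizes $3$ and $k$, $m\to\infty$, and every bipartition has excess at least $cm$. An error function $f_k$ would satisfy $f_k(m)\ge cm$ for these infinitely many $m$, so $f_k(m)=o(m)$ is impossible. $\blacksquare$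

The hypothesis $r\ge2$ was used once, for $n/N\to0$. With $r=1$ a simple hypergraph has only $n$ edges $\{w,u\}$, so $N=\Theta(n)$ and the error $\sqrt{nN}$ in Lemma A has the same order as $N$. With repeated edges this obstacle disappears, as Section 9 shows.

## 7. Many hubs, weighted by $(1-Y)^{-r}$, when $k\le2r+1$

Now let $W$ be the set of all vertices of large degree and $U$ the rest. An assignment $\sigma\in\{\pm1\}^W$ fixes the classes on $W$, and for each $\sigma$ there is a balancing bias $y(\sigma)$ with common value $v(\sigma)$. We want one $\sigma$ with $v(\sigma)\le T$, and it is natural to average over $\sigma$. The tool for this is the following.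

**Harris' inequality (1960).** Let $\sigma$ be uniform on $\{\pm1\}^W$. If $f$ is nondecreasing and $g$ is nonincreasing in the coordinatewise order, then $\mathbb E[fg]\le\mathbb E[f]\,\mathbb E[g]$. For instance, for $|W|=1$, $f=\mathbf 1[\sigma=1]$, $g=\mathbf 1[\sigma=-1]$, it says $0\le\frac14$.

**Proposition C.** Let $G$ be a multihypergraph with $m\ge1$ edges of sizes in $\{1,\dots,k\}$, where $k\le2r+1$ (with $r\ge1$), and let $0<\varepsilon\le1$. Let $W=\{v:d(v)\ge\varepsilon m\}$ and $U=V\setminus W$. Let $b$ be the number of edges with fewer than $r$ vertices in $U$. Then $G$ has a bipartition with $\max_ie(V_i)\le T+\sqrt{\varepsilon k}\,m+b$.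

*Proof.* Let $E_1$ be the multiset of edges with at least $r$ vertices in $U$. For $e\in E_1$ put $s_e=|e\cap W|$, $j_e=|e\cap U|$ and $\mu_e=2^{-|e|}$. Then $r\le j_e\le k\le2r+1$ and $s_e+j_e=|e|$. Put $T_1=\sum_{e\in E_1}\mu_e\le T$.

**Step 1: expected counts as functions of $\sigma$ and $y$.** For $\sigma\in\{\pm1\}^W$ and $y\in[-1,1]$, place $w\in W$ in $V_1$ if and only if $\sigma_w=1$, and place each $u\in U$ in $V_1$ independently with probability $(1-y)/2$. Since $2^{-j_e}=\mu_e2^{s_e}$, the expected numbers of $E_1$-edges inside $V_1$ and $V_2$ are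
$$F_1(\sigma,y)=\sum_{e\in E_1}\mu_e2^{s_e}\mathbf 1[\sigma|_{e\cap W}\equiv1](1-y)^{j_e},\qquad F_2(\sigma,y)=\sum_{e\in E_1}\mu_e2^{s_e}\mathbf 1[\sigma|_{e\cap W}\equiv-1](1+y)^{j_e}.$$
Interchanging the classes gives $F_2(\sigma,y)=F_1(-\sigma,-y)$. The aim of Steps 2–4 is to find $\sigma,y$ with $F_1(\sigma,y)\le T_1$ and $F_2(\sigma,y)\le T_1$.

**Step 2: a balancing bias that is odd and monotone in $\sigma$.** Let $h_\sigma(y)=F_1(\sigma,y)-F_2(\sigma,y)$. It is continuous, and it is nonincreasing in $y$ because $F_1(\sigma,\cdot)$ is nonincreasing and $F_2(\sigma,\cdot)$ is nondecreasing. All $j_e\ge r\ge1$, so $F_2(\sigma,-1)=0=F_1(\sigma,1)$, and hence $h_\sigma(-1)\ge0\ge h_\sigma(1)$. By the intermediate value theorem $h_\sigma$ has a zero. By monotonicity $\{h_\sigma\le0\}=[l(\sigma),1]$ and $\{h_\sigma\ge0\}=[-1,R(\sigma)]$ with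
$$l(\sigma)=\min\{y:h_\sigma(y)\le0\},\qquad R(\sigma)=\max\{y:h_\sigma(y)\ge0\},$$
so the zero set is the nonempty closed interval $[l(\sigma),R(\sigma)]$. Let $y(\sigma)=\frac12\bigl(l(\sigma)+R(\sigma)\bigr)$. (The interval can be more than a point: if $W=\{w_1,w_2\}$, every edge in $E_1$ contains both, and $\sigma=(1,-1)$, then $h_\sigma\equiv0$ and $y(\sigma)=0$.)

*Oddness.* We have $h_{-\sigma}(y)=F_1(-\sigma,y)-F_2(-\sigma,y)=F_2(\sigma,-y)-F_1(\sigma,-y)=-h_\sigma(-y)$. So the zero set for $-\sigma$ is the reflection of the zero set for $\sigma$, and $y(-\sigma)=-y(\sigma)$.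

*Monotonicity.* Let $\sigma\le\sigma'$ coordinatewise. Passing from $\sigma$ to $\sigma'$ can only turn indicators on in $F_1$ and off in $F_2$. So $F_1(\sigma,\cdot)\le F_1(\sigma',\cdot)$ and $F_2(\sigma,\cdot)\ge F_2(\sigma',\cdot)$, hence $h_\sigma\le h_{\sigma'}$. Then $\{h_{\sigma'}\le0\}\subseteq\{h_\sigma\le0\}$ gives $l(\sigma)\le l(\sigma')$, and $\{h_\sigma\ge0\}\subseteq\{h_{\sigma'}\ge0\}$ gives $R(\sigma)\le R(\sigma')$. Therefore $y(\sigma)\le y(\sigma')$.

**Step 3: the boundary cases.** Let $v(\sigma)=F_1(\sigma,y(\sigma))=F_2(\sigma,y(\sigma))$. If $y(\sigma)=1$ for some $\sigma$, then $v(\sigma)=F_1(\sigma,1)=0\le T_1$. If $y(\sigma)=-1$, then $v(\sigma)=F_2(\sigma,-1)=0\le T_1$. In both cases we have found $\sigma,y$. So assume from now on that $|y(\sigma)|<1$ for all $\sigma$.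

**Step 4: a weighted average over $\sigma$.** The purpose is to show $v(\sigma)\le T_1$ for some $\sigma$. Let $\sigma$ be uniform on $\{\pm1\}^W$ and let $Y=y(\sigma)$. Since $\sigma$ and $-\sigma$ have the same law and $y$ is odd, $Y$ and $-Y$ have the same law.

Let us first see where the plain average stops. By Harris, exactly as below, $\mathbb E\,v(\sigma)\le\sum_{e\in E_1}\mu_e\,\mathbb E(1-Y)^{j_e}$. But by symmetry $\mathbb E(1-Y)^{j}=\frac12\mathbb E[(1-Y)^j+(1+Y)^j]\ge1$, because $t\mapsto t^j$ is convex on $[0,\infty)$. So this upper bound is at least $T_1$, with strict inequality as soon as some $j_e\ge2$ and $Y\ne0$ with positive probability, and it proves nothing then. Section 4 suggests the cure: weight by $(1-Y)^{-r}$.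

Multiply $v(\sigma)=F_1(\sigma,Y)$ by $(1-Y)^{-r}$ and take expectations:
$$\mathbb E\bigl[v(\sigma)(1-Y)^{-r}\bigr]=\sum_{e\in E_1}\mu_e\,\mathbb E\bigl[2^{s_e}\mathbf 1[\sigma|_{e\cap W}\equiv1]\,(1-Y)^{j_e-r}\bigr]. \tag{4}$$
The indicator is nondecreasing in $\sigma$ and has mean $2^{-s_e}$. Since $Y$ is nondecreasing in $\sigma$ and $j_e-r\ge0$, the factor $(1-Y)^{j_e-r}$ is nonincreasing in $\sigma$. This is why edges with fewer than $r$ vertices in $U$ had to be set aside. By Harris' inequality, (4) is at most
$$\sum_{e\in E_1}\mu_e\,\mathbb E(1-Y)^{j_e-r}=\sum_{e\in E_1}\frac{\mu_e}2\,\mathbb E\bigl[(1-Y)^{j_e-r}+(1+Y)^{j_e-r}\bigr],$$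
where the equality is the symmetry of $Y$. Now $0\le j_e-r\le r+1$, because $r\le j_e\le2r+1$. Lemma B with $a=j_e-r$ bounds this by
$$\sum_{e\in E_1}\frac{\mu_e}2\,\mathbb E\bigl[(1-Y)^{-r}+(1+Y)^{-r}\bigr]=T_1\,\mathbb E(1-Y)^{-r},$$
again by symmetry. Altogether
$$\mathbb E\bigl[(v(\sigma)-T_1)(1-Y)^{-r}\bigr]\le0 .$$
The weight $(1-Y)^{-r}$ is positive, so $v(\sigma)\le T_1$ for some $\sigma$. With $y=y(\sigma)$ we have $F_1(\sigma,y)=F_2(\sigma,y)\le T_1$.

**Step 5: from expectations to one bipartition.** Fix $\sigma,y$ as found. Let $X_i$ be the number of $E_1$-edges inside $V_i$ in the random bipartition, so $\mathbb EX_i=F_i(\sigma,y)\le T_1$. Only the vertices of $U$ are random. Changing the position of one $u\in U$ changes $X_i$ by at most $d(u)<\varepsilon m$, and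
$$\sum_{u\in U}d(u)^2\le\varepsilon m\sum_{u\in U}d(u)\le\varepsilon m\cdot km.$$
If this sum is $0$, then $X_i$ is constant and equals its mean. Otherwise McDiarmid's inequality with $t=\sqrt{\varepsilon k}\,m$ gives
$$\Pr\bigl(X_i\ge F_i+\sqrt{\varepsilon k}\,m\bigr)\le\exp\Bigl(-\frac{2\varepsilon km^2}{\varepsilon km^2}\Bigr)=e^{-2}<\tfrac12\qquad(i=1,2).$$
So some outcome has $X_i\le T_1+\sqrt{\varepsilon k}\,m$ for both $i$. At most $b$ edges lie outside $E_1$, so $e(V_i)\le X_i+b\le T+\sqrt{\varepsilon k}\,m+b$. $\square$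

## 8. Few edges have fewer than $r$ vertices outside $W$

*Proof of Theorem 2.* We apply Proposition C and must bound $b$ and choose $\varepsilon$.

**Step 1: bounding $b$.** Let $0<\varepsilon\le1$. Since $|W|\,\varepsilon m\le\sum_vd(v)\le km$, we have $|W|\le k/\varepsilon$. An edge counted by $b$ is determined by $e\cap W$, a set of size at most $k$, and $e\cap U$, a set of size at most $r-1$. The edges are distinct, so $b$ is at most the product of the numbers of choices. A set of size at most $k$ in $W$ can be listed as $k$ entries from $W$ or "blank", so there are at most $(1+|W|)^k\le(1+k/\varepsilon)^k$ choices for $e\cap W$. There are at most $\sum_{i<r}\binom ni\le r\,n^{r-1}$ choices for $e\cap U$, as $\binom ni\le n^i\le n^{r-1}$. Since $\varepsilon\le1$, $1+k/\varepsilon\le(1+k)/\varepsilon$, and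
$$b\le(1+k/\varepsilon)^k\sum_{i<r}\tbinom ni\le(1+k)^k\varepsilon^{-k}\,r\,n^{r-1}. \tag{5}$$

**Step 2: choosing $\varepsilon$.** The two errors to balance are $\sqrt{\varepsilon k}\,m$ and (5), where $n^{r-1}=m/Q$. Take $\varepsilon=Q^{-2/(2k+1)}$, which is at most $1$ because $Q\ge1$. Then $\sqrt{\varepsilon k}\,m=\sqrt k\,m\,Q^{-1/(2k+1)}$ and
$$b\le r(1+k)^k\,Q^{2k/(2k+1)}\cdot\frac mQ=r(1+k)^k\,m\,Q^{-1/(2k+1)}.$$
Proposition C gives the bound with $C=\sqrt k+r(1+k)^k$.

**Step 3: the two special cases.** For $r=1$ we have $Q=m$ and $k\le3$, and the error is $Cm^{1-1/(2k+1)}$ with $C$ depending only on $k$. This is a uniform $o(m)$, so the conjecture holds for $k\le3$. For $r=2$ we have $Q=m/n$ and $k\le5$, and the error is $Cm(m/n)^{-1/(2k+1)}$, which is $o(m)$ whenever $m/n\to\infty$. $\blacksquare$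

## 9. Classification by density, and multihypergraphs

*Proof of Corollary 3.* Let first $k\le2r+1$, with $r\ge1$. Given $\delta>0$, choose $L\ge1$ with $CL^{-1/(2k+1)}\le\delta$, where $C$ is the constant of Theorem 2. If $n\ge1$ and $m\ge Ln^{r-1}$, then $m\ge1$, $m\ge n^{r-1}$ and $Q\ge L$. Theorem 2 gives a bipartition with $\max_ie(V_i)\le T+\delta m$. (If $n=0$ there are no edges and nothing to prove.) So $P(k,r)$ holds.

Let now $r\ge2$ and $k\ge2r+2$. Apply Theorem 1 with $\ell=k$. Its hypergraphs have $m=\Theta(n^r)$ edges on $n+1$ vertices, so $m/|V(G_n)|^{r-1}\to\infty$, and every bipartition has excess at least $cm$. Whatever $L$ is, for large $n$ the hypergraph $G_n$ satisfies $m\ge L|V(G_n)|^{r-1}$ and violates the bound with $\delta=c/2$. So $P(k,r)$ fails.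

For the original conjecture $P(k,1)$, use the first paragraph with $r=1$ for $k\le3$, and Theorem 1 with $r=2$ and $\ell=k$ for $k\ge6$. $\blacksquare$

*Proof of Theorem 4.*

**Step 1: $M(k)$ holds for $k\le3$.** Proposition C allows repeated edges, and with $r=1$ it covers $k\le3=2r+1$. Now $b$ counts the edges with no vertex in $U$, that is, the edges inside $W$. As in Section 8 there are at most $(1+k/\varepsilon)^k$ possible sets, each with multiplicity at most $q$, so $b\le q(1+k/\varepsilon)^k$. Given $\delta>0$, choose $\varepsilon\in(0,1]$ with $\sqrt{\varepsilon k}\le\delta/2$, and then $L\ge1$ with $(1+k/\varepsilon)^k\le\delta L/2$. If $m\ge Lq$, then $m\ge1$ and $b\le q\,\delta L/2\le\delta m/2$. Proposition C gives $\max_ie(V_i)\le T+\delta m$.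

**Step 2: $M(k)$ fails for $k\ge4$.** We repeat the proof of Theorem 1 with $r=1$ and $\ell=k\ge4=2r+2$. Step 1 there used only $\ell\ge2r+2$, so $\eta,D,\lambda=2^{k-2}/D$ and $\kappa$ exist. Let $U=[n]$ and $w\notin U$. Take each pair $\{w,u\}$, $u\in U$, with multiplicity $n$, so that there are $d=n^2$ hub edges. Take $N=\lfloor\lambda n^2\rfloor$ edges of size $k$ on $U$ from Lemma A. For large $n$ this is possible, since $k\ge4$ gives $1\le N\le\binom nk$.

For a bipartition with $w\in V_1$, $A=V_1\cap U$ and $p=|A|/n=(1-y)/2$, the number of pairs inside $V_1$ is exactly $n|A|=dp$. With $D_n=d2^{-2}/(N2^{-k})\to D$ we obtain, as before,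
$$\frac{e(V_1)}{N2^{-k}}=(1-y)^k+2D_n(1-y)+\theta_1,\qquad\frac{e(V_2)}{N2^{-k}}=(1+y)^k+\theta_2,\qquad\frac T{N2^{-k}}=1+D_n,$$
with $|\theta_1|,|\theta_2|\le2^k\bigl(\sqrt{n/N}+k^2/(2n)\bigr)$. This bound tends to $0$ because now $N=\Theta(n^2)$. As in Step 4 of the proof of Theorem 1, for large $n$ every bipartition has excess at least $2\kappa N2^{-k}\ge cm$ with a constant $c>0$, since $m=n^2+N=\Theta(n^2)$. All multiplicities are at most $q=n$, and $m/q\to\infty$. So for $\delta=c/2$ no $L$ works, and $M(k)$ fails. $\blacksquare$
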